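# A finitely generated contracting group with undecidable membership problem

Conventions. Groups act from the left, so $gh$ means "first $h$, then $g$". A 2-adic integer is written by its binary digits, lowest digit first, with levels numbered $0,1,2,\dots$; $v$ is the 2-adic valuation, that is, the index of the first digit $1$, with $v(0)=\infty$. The bracket $[\,\cdot\,]$ around a condition is $1$ if the condition holds and $0$ if not.

## 1. A lamplighter acting on a tree

Take the alphabet $X=\{0,1\}\times\mathbb F_2$, with letters $(\alpha,w)$, and define two transformations of words over $X$ recursively.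

* $s$ sends the first letter $(0,w)$ to $(1,w)$ and stops; it sends $(1,w)$ to $(0,w)$ and continues as $s$ on the rest of the word.
* $a$ leaves a first letter $(0,w)$ alone and continues as $a$ on the rest; it sends $(1,w)$ to $(1,w+1)$ and stops.

Let us apply them to
$$u=(0,1)(0,0)(1,0)(1,1).$$
The first entries $0,0,1,1$ are the digits of $4+8=12$. The map $a$ walks past two letters and flips the $w$-entry of the third, so $a(u)=(0,1)(0,0)(1,1)(1,1)$. The map $s$ gives $(1,1)(0,0)(1,0)(1,1)$; the digits are now those of $13$. For $sas^{-1}$, first subtract $1$: the digits of $11$ are $1,1,0,1$, so $s^{-1}(u)=(1,1)(1,0)(0,0)(1,1)$. Then $a$ flips the very first $w$-entry, and $s$ restores the digits: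
$$sas^{-1}(u)=(0,0)(0,0)(1,0)(1,1).$$

On infinite words this is transparent. An infinite word is a pair $(\alpha,(w_i)_{i\ge0})$ with $\alpha\in\mathbb Z_2$ and $w_i\in\mathbb F_2$; $s$ adds $1$ to $\alpha$; $a$ flips $w_i$ for $i=v(\alpha)$. Hence $a_x:=s^xas^{-x}$ flips $w_i$ for $i=v(\alpha-x)$. All $a_x$ commute and have order 2. They are linearly independent over $\mathbb F_2$: in a finite product of distinct $a_X$ containing $a_x$, choose $i$ with $2^i>|x-X|$ for all $X$ that occur, and look at level $i$ over the point $\alpha=x+2^i$. There $v(\alpha-x)=i$, while $v(\alpha-X)=v(x-X)<i$ for $X\neq x$, so only $a_x$ acts on this entry and the product is not trivial. Thus $L=\langle s,a\rangle$ is the lamplighter group $\mathbb F_2[t^{\pm1}]\rtimes\langle t\rangle$, where $t$ corresponds to $s$ and $t^x$ to $a_x$.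

Two things can be read off by hand.

*Long elements become short when we look deep in the tree.* Consider what $a_x$ does after a first letter with digit $\varepsilon$. If $\varepsilon\not\equiv x \bmod 2$, then $a_x$ acts on this letter and does nothing afterwards. If $\varepsilon\equiv x$, write $\alpha=\varepsilon+2\alpha'$; then $v(\alpha-x)=1+v(\alpha'-\tfrac{x-\varepsilon}2)$, so $a_x$ continues as $a_{\lfloor x/2\rfloor}$. After $m$ letters $a_x$ continues as $1$ or as $a_{\lfloor x/2^m\rfloor}$, and for $-2^m\le x<2^m$ the index is $0$ or $-1$. Likewise $s^k$ continues, after $m$ letters whose digits form the number $\nu\in[0,2^m)$, as $s^{k'}$ with $k'=\lfloor(\nu+k)/2^m\rfloor\in\{-1,0,1\}$ if $|k|\le2^m$. So every element $a_{x_1}\cdots a_{x_r}s^k$ continues, below a deep enough level, as an element of the finite set $\{1,a_0,a_{-1},a_0a_{-1}\}\cdot\{s^{-1},1,s\}$.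

*Some membership questions in $L$ are polynomial division.* Let $r_1,\dots,r_k\in\mathbb F_2[t^{\pm1}]$ and $P=\langle s,r_1,\dots,r_k\rangle$. Then $P=R\langle s\rangle$, where $R$ is the ideal generated by the $r_\iota$, and $fs^j\in P$ iff $f\in R$. For $r=1+t+t^2$, that is $r=a_0a_1a_2$, we have $a_0a_3\in P$, since $r\cdot srs^{-1}=(a_0a_1a_2)(a_1a_2a_3)=a_0a_3$. But $a_0a_1\notin P$: in a nonzero multiple of $1+t+t^2$ the highest and lowest exponents differ by at least $2$, and in $1+t$ they differ by $1$. Since $\mathbb F_2[t^{\pm1}]$ is a principal ideal domain with a division algorithm, this family of questions is decidable.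

Does the first property, that elements become short deep in the tree, force membership questions to be decidable in general?

## 2. Contracting groups and the membership problem

Let $X$ be a finite alphabet and $X^*$ the free monoid on it, viewed as a rooted tree: the root is the empty word, and $v$ is joined to $vx$ for each $x\in X$.

**Definition 1 (self-similar group).** A *self-similar group* is a group $G$ acting faithfully on $X^*$ such that for all $g\in G$, $x\in X$ there are $h\in G$, $y\in X$ with $g(xv)=y\,h(v)$ for all $v\in X^*$.

It follows that for $g\in G$, $u\in X^*$ there is $h\in G$ with $g(uv)=g(u)h(v)$ for all $v$. This $h$ is the *restriction* $g|_u$. Restrictions multiply by the rule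
$$(gh)|_u=g|_{h(u)}\;h|_u .\tag{1}$$
In Section 1, $s|_{(0,w)}=1$, $s|_{(1,w)}=s$, $a|_{(0,w)}=a$, $a|_{(1,w)}=1$.

**Definition 2 (contracting).** A self-similar group $G$ is *contracting* if there is a finite set $N\subset G$ such that for every $g\in G$ there is $n\in\mathbb N$ with $g|_v\in N$ for all $v\in X^*$ with $|v|\ge n$.

We verified above that $L$ is contracting.

**Definition 3 (membership problem).** Let $G$ be a group with a fixed finite generating set. The *membership problem* asks for an algorithm which, given words $w,w_1,\dots,w_k$ in the generators and their inverses, decides whether the element represented by $w$ lies in the subgroup generated by those represented by $w_1,\dots,w_k$.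

Solvability does not depend on the finite generating set, since words in one set can be rewritten in another by substitution. A set is $\Sigma^0_1$ if it is recursively enumerable. It is $\Sigma^0_1$-*complete* (under many-one reductions) if it is $\Sigma_1^0$ and for every $\Sigma^0_1$ set $S$ there is a computable function $f$ with $n\in S\iff f(n)$ lies in our set. Such a set is undecidable. We use one known result: the word problem in contracting groups is solvable (even in polynomial time).

The conjecture, from "Guido's Book of Conjectures" (https://chatterj.perso.math.cnrs.fr/papers/GMFinal.pdf), reads: *finitely generated contracting groups have solvable membership problem.* It is false.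

**Theorem 1.** For every prime $p$ there is a finitely generated contracting group $G$ and a finitely generated subgroup $P\le G$ such that $\{w: w\text{ represents an element of }P\}$ is $\Sigma^0_1$-complete under many-one reductions, in particular undecidable. Moreover, $G$ is an extension of a $p$-group $\Lambda$ by $\mathbb Z^4$, where $\Lambda$ is nilpotent of class $\le3$, of finite exponent and metabelian. Thus $G$ is solvable of derived length at most $3$.

**Theorem 2 (sharpness).** (i) Membership in a fixed finitely generated subgroup of a finitely generated contracting group is always $\Sigma^0_1$, so the complexity in Theorem 1 is the maximal possible. (ii) The derived length of $G$ is exactly $3$ and cannot be lowered to $2$, because finitely generated metabelian groups have solvable membership problem (N. S. Romanovskii, "Some algorithmic problems for solvable groups", Algebra and Logic 13 (1974)).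

The plan is to imitate Section 1: build a group in which certain membership questions are submodule questions, but over a ring rich enough for the submodule to simulate a computation.

## 3. Two-counter machines and their equivalence relation

A *two-counter machine* has a finite state set $Q$. Its configurations are the triples $(q,m,n)\in Q\times\mathbb N^2$. Each state $q$ other than the halting state $q_h$ has exactly one instruction, of one of these types ($i=1,2$):

* $I_i(q;q')$: add $1$ to counter $i$, go to $q'$;
* $J_i(q;q',q'')$: if counter $i$ is $0$, go to $q'$ with the counters unchanged; otherwise subtract $1$ from counter $i$ and go to $q''$.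

The state $q_h$ has no instruction. We use a theorem of M. Minsky (*Computation: Finite and Infinite Machines*, 1967, Ch. 14): for every recursively enumerable $E\subseteq\mathbb N$ there is a deterministic two-counter machine which, started at $(q_0,2^n,0)$, halts iff $n\in E$.

Fix a $\Sigma^0_1$-complete $E$ and such a machine. Rename its halting state $h_1$, add states $h_2,q_h$, and add the instructions $J_1(h_1;h_2,h_1)$, $J_2(h_2;q_h,h_2)$, which empty the counters. The new machine $\mathcal M$, started at $(q_0,2^n,0)$, reaches $(q_h,0,0)$ iff $n\in E$.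

Let $\sim$ be the equivalence relation on configurations generated by one-step transitions. *Two configurations are equivalent iff they have a common descendant* (a configuration counts as its own descendant). Having a common descendant implies equivalence, and it holds for $C,C'$ when $C\to C'$. So it suffices that it is an equivalence relation, and only transitivity needs thought: if $D$ is a common descendant of $C_1,C_2$, and $D'$ one of $C_2,C_3$, then $D,D'$ both lie on the single forward path of $C_2$, so one descends from the other, and the later one is a common descendant of $C_1$ and $C_3$. Since $(q_h,0,0)$ has no successor,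
$$C\sim(q_h,0,0)\iff C\text{ reaches }(q_h,0,0).\tag{2}$$

A toy machine $\mathcal D$ will serve as a test case: states $q_0,q_1,q_2,q_h$, instructions $J_1(q_0;q_1,q_2)$, $I_1(q_1;q_1)$, $I_1(q_2;q_h)$. From $(q_0,0,0)$ it goes to $(q_1,0,0)$, $(q_1,1,0)$, $(q_1,2,0),\dots$ forever, while $(q_0,m+1,n)\to(q_2,m,n)\to(q_h,m+1,n)$. So $(q_0,0,0)\not\sim(q_h,0,0)$.

## 4. What submodules over $\mathbb F_p[\mathbb Z^2]$ can and cannot encode

Put $F=\mathbb F_p$, let $T$ be free abelian on $t_1,t_2$, and let $M=\bigoplus_{q\in Q}F[T]a_q$. The natural first try encodes $(q,m,n)$ by $t_1^mt_2^na_q$ and takes the submodule $R$ generated by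

* $a_q-t_ia_{q'}$ for each $I_i(q;q')$;
* $t_ia_q-a_{q''}$ and $a_q-a_{q'}$ for each $J_i(q;q',q'')$.

Every one-step transition then gives two codes whose difference lies in $R$. The converse fails, at two exact points.

(A) *The zero test is not a test.* With $a_q-a_{q'}\in R$ we also have $t_i^m(a_q-a_{q'})\in R$ for all $m$, so the branch meant for counter value $0$ is available at every value.

(B) *Zero can be decremented.* Since $t_i$ is invertible, $t_ia_q-a_{q''}\in R$ gives $a_q-t_i^{-1}a_{q''}\in R$. For the toy machine $\mathcal D$ this does harm even without the relation $a_{q_0}-a_{q_1}$: we get $a_{q_0}\equiv t_1^{-1}a_{q_2}\equiv t_1^{-1}t_1a_{q_h}=a_{q_h}$ modulo $R$, although $(q_0,0,0)\not\sim(q_h,0,0)$.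

No cleverer choice of relations over $F[T]$ can help: membership in submodules of the finitely generated free module $F[T]^Q$ is decidable by Gröbner bases. The ring of operators must become larger.

*Repair of (B).* Let $d_i=t_i+t_i^{-1}$, and let $d_i$ play the part that $t_i$ played. The units of a Laurent polynomial ring over a field are the nonzero multiples of monomials, so $d_i$ is not invertible. In Section 8 we show that $1,d,d^2,\dots,t,dt,d^2t,\dots$ is a basis of $F[t^{\pm1}]$. The powers $d^m$, $m\ge0$, are thus natural codes for natural numbers, and there is nothing to stand for $d^{-1}$.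

*Repair of (A).* We want a *marker* operator $\delta_0$ that pins the first counter to an origin. If $\delta_y$ denotes the translate $t_1^y\delta_0t_1^{-y}$, the relation $\delta_0(a_q-a_{q'})$ has as $t_1$-translates only the relations $\delta_y(t_1^ya_q-t_1^ya_{q'})$. If the elements $\delta_yt_1^xa_q$ are independent of each other, these speak only of the case $x-y=0$. The marker must commute with $t_2$, so that this test works for every value of the second counter. A second marker $\delta'_0$ serves the second counter, and a configuration is coded by an element carrying both: $\delta_0\delta_0'd_1^md_2^na_q$.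

It remains to realize such markers inside a contracting group.

## 5. The group $G$

Let $W$ be the $F$-vector space with basis $e_{ij}^q$ ($i,j\in\{0,1\}$, $q\in Q$), and define commuting linear maps on it by
$$N_1e^q_{0j}=e^q_{1j},\quad N_1e^q_{1j}=0,\qquad N_2e^q_{i0}=e^q_{i1},\quad N_2e^q_{i1}=0 ,$$
so $N_1^2=N_2^2=0$. The indices $i,j$ record which of the two markers has been applied. The alphabet is $X=\{0,1\}^4\times W$, with letters $(\alpha,\alpha',\beta,\gamma,w)$; the first four entries are the *coordinates*, numbered $1,\dots,4$. Define automorphisms of $X^*$ recursively: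

* $s_j$ ($j=1,\dots,4$) changes only coordinate $j$ of the first letter: $0$ becomes $1$ with restriction $1$; $1$ becomes $0$ with restriction $s_j$.
* $b$: if $\beta=0$, the letter is fixed and the restriction is $b$; if $\beta=1$, then $w\mapsto(1+N_1)w$ and the restriction is $1$.
* $c$: the same with $\gamma$ and $1+N_2$ in place of $\beta$ and $1+N_1$.
* $a_q$ ($q\in Q$): if $(\alpha,\alpha')=(0,0)$, the letter is fixed and the restriction is $a_q$; otherwise $w\mapsto w+e_{00}^q$ and the restriction is $1$.

Each permutes the letters (note $(1+N_i)^{-1}=1-N_i$), so these are automorphisms. Let $G\le\mathrm{Aut}(X^*)$ be the group they generate. The generators together with $1$ are closed under restriction, so by (1) $G$ is self-similar; it is faithful by definition. Call $b,c,a_q$ *lamps*.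

Identify $X^\omega=\mathbb Z_2^4\times W^\omega$ and write points as $(\mathbf p,w)$ with $\mathbf p=(\alpha,\alpha',\beta,\gamma)\in\mathbb Z_2^4$, $w=(w_i)_{i\ge0}$. An automorphism of the tree is determined by its action on $X^\omega$. Unwinding the recursion:

* $s_j$ adds $1$ to coordinate $j$ of $\mathbf p$;
* $b$ applies $1+N_1$ to $w_i$ for $i=v(\beta)$;
* $c$ applies $1+N_2$ to $w_i$ for $i=v(\gamma)$;
* $a_q$ adds $e_{00}^q$ to $w_i$ for $i=\min(v(\alpha),v(\alpha'))$,

and nothing happens if the index is $\infty$. In particular the $s_j$ commute; $b$ commutes with $s_1,s_2,s_4$; $c$ commutes with $s_1,s_2,s_3$; $a_q$ commutes with $s_3,s_4$.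

*A commutator by hand.* Take a point where $\alpha$ begins $0,1$, $\alpha'$ begins $0,0$, and $\beta$ begins $0,1$. Then $a_q$ and $b$ both act at level $1$, and $ba_qb^{-1}a_q^{-1}$ sends
$$w_1\mapsto w_1-e^q_{00}\mapsto(1-N_1)(w_1-e_{00}^q)\mapsto(1-N_1)(w_1-e_{00}^q)+e_{00}^q\mapsto w_1-e^q_{00}+e^q_{00}+e^q_{10}=w_1+e^q_{10}.$$
If instead $v(\beta)\ne\min(v(\alpha),v(\alpha'))$, then $b$ and $a_q$ act at different levels and the commutator does nothing. So the commutator with $b$ raises the first index and keeps the new lamp only where the levels agree. This is the marker $\delta_0$.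

Every $g\in G$ has the form
$$(\mathbf p,w)\mapsto\bigl(\mathbf p+k,\ (A_i(\mathbf p)w_i)_i\bigr),\qquad k\in\mathbb Z^4,\ A_i(\mathbf p)\in\mathrm{Aff}(W).\tag{3}$$
The generators have it. If $g,h$ have data $(k,A)$ and $(l,B)$, then $gh$ has data $k+l$ and $A_i(\mathbf p+l)B_i(\mathbf p)$, and $g^{-1}$ has data $-k$ and $A_i(\mathbf p-k)^{-1}$. So $g\mapsto k$ is a homomorphism onto $\mathbb Z^4$. Let $\Lambda$ be its kernel. Then $\Lambda$ is normal, $G/\Lambda\cong\mathbb Z^4$, and on $\Lambda$ the map $g\mapsto(A_i(\mathbf p))_{(\mathbf p,i)}$ is an injective homomorphism into a Cartesian power of the finite group $\mathrm{Aff}(W)$. For $k\in\mathbb Z^4$ put $s^k=s_1^{k_1}s_2^{k_2}s_3^{k_3}s_4^{k_4}$.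

## 6. $G$ is contracting

**Proposition 3.** $G$ is contracting.

**Step 1: a finite set $N$.** This step builds the candidate for Definition 2. Let $\Phi$ be the subgroup generated by the finitely many elements $s^\kappa\ell s^{-\kappa}$ with $\kappa\in\{-1,0,1\}^4$ and $\ell$ a lamp. It lies in $\Lambda$, so it is a finitely generated subgroup of a Cartesian power of the finite group $A=\mathrm{Aff}(W)$. A free group of finite rank has only finitely many homomorphisms to $A$, hence so does $\Phi$. So only finitely many distinct coordinate projections $\Phi\to A$ occur, $\Phi$ embeds in a finite power of $A$, and $\Phi$ is finite. Put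
$$N=\Phi\cdot\{s^k:k\in\{-1,0,1\}^4\}.$$

**Step 2: restrictions of the pieces.** This step computes restrictions of powers of the $s_j$ and of lamps. For $u\in X^m$ let $\nu(u)\in\{0,\dots,2^m-1\}^4$ be the vector of integers whose binary digits are the coordinates of $u$. Then $s^k(u)$ has coordinate vector $\nu(u)+k\bmod2^m$, and
$$s^k|_u=s^{k'},\qquad k'_j=\bigl\lfloor(\nu(u)_j+k_j)/2^m\bigr\rfloor,\tag{4}$$
the carry. This depends only on $k$ and the coordinates of $u$, and $k'\in\{-1,0,1\}^4$ if all $|k_j|\le2^m$. For a lamp $\ell$, the word $\ell^{\pm1}(u)$ has the same coordinates as $u$, and $\ell^{\pm1}|_u\in\{1,\ell^{\pm1}\}$.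

**Step 3: a normal form.** This step separates shifts from lamps. Let $g$ be a product of $n$ generators and inverses. Moving all $s_j^{\pm1}$ to the right gives
$$g=\Bigl(\prod_ls^{\kappa_l}\ell_l^{\pm1}s^{-\kappa_l}\Bigr)s^k,\tag{5}$$
where each $\kappa_l$ is the total shift to the left of the $l$-th lamp; all entries of $k$ and $\kappa_l$ have absolute value at most $n$.

**Step 4: restricting the normal form.** This step shows that $g|_u\in N$ whenever $u\in X^m$ with $2^m\ge n$. By (1), $g|_u$ is the product of restrictions of the factors in (5) at suitable words of length $m$. By (4), $s^k|_u=s^{k'}$ with $k'\in\{-1,0,1\}^4$. Now take one factor and any $u'\in X^m$. Write $s^{-\kappa_l}|_{u'}=s^{-\kappa'}$ with $\kappa'\in\{-1,0,1\}^4$, and $u''=s^{-\kappa_l}(u')$. Since $s^{\kappa_l}s^{-\kappa_l}=1$, rule (1) gives $s^{\kappa_l}|_{u''}=s^{\kappa'}$. The word $\ell_l^{\pm1}(u'')$ has the same coordinates as $u''$, so also $s^{\kappa_l}|_{\ell_l^{\pm1}(u'')}=s^{\kappa'}$. By (1),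
$$(s^{\kappa_l}\ell_l^{\pm1}s^{-\kappa_l})|_{u'}=s^{\kappa'}\,(\ell_l^{\pm1}|_{u''})\,s^{-\kappa'}\in\Phi .$$
Hence $g|_u\in\Phi\cdot s^{k'}\subseteq N$ for all $u$ with $2^{|u|}\ge n$. $\square$

## 7. Lamps as functions: the module $V$ and the subgroup $H$

We now set up the algebra that turns membership into a submodule question. Let $\mathcal T$ be the group of all automorphisms of $X^*$ of the form $(\mathbf p,w)\mapsto(\mathbf p,w+\tau(\mathbf p))$ with $\tau=(\tau_i)_i$, $\tau_i:\mathbb Z_2^4\to W$. It is abelian; we write it additively, identify its elements with the functions $\tau$, and view it as an $F$-vector space. Put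
$$t_1=s_1s_3,\quad t_2=s_2s_4,\quad T=\langle t_1,t_2\rangle\cong\mathbb Z^2,\quad H=\langle t_1,t_2,b,c\rangle.$$
(The shifts of $t_1,t_2$ are $(1,0,1,0)$ and $(0,1,0,1)$, which are independent.) So $t_1$ moves the $\alpha$-coordinate and the $\beta$-coordinate together, and $t_2$ moves $\alpha'$ and $\gamma$ together.

**Conjugation formulas.** A pure shift $s^k$ acts on $\mathcal T$ by $(s^k\tau s^{-k})(\mathbf p)=\tau(\mathbf p-k)$. If $h$ fixes $\mathbf p$ and acts on each $w_i$ by a linear map $D_i(\mathbf p)$, then $h\tau h^{-1}$ sends $w_i\mapsto D_i(D_i^{-1}w_i+\tau_i)=w_i+D_i\tau_i$. Hence $H$ normalizes $\mathcal T$, and $\mathcal T$ is an $F[H]$-module with $h\tau:=h\tau h^{-1}$. For $x,x',y,z\in\mathbb Z$ set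
$$b_y=t_1^ybt_1^{-y}=s_3^ybs_3^{-y},\quad c_z=t_2^zct_2^{-z}=s_4^zcs_4^{-z},\quad a_q(x,x')=t_1^xt_2^{x'}a_q=s_1^xs_2^{x'}a_qs_2^{-x'}s_1^{-x},$$
using the commutations of Section 5, and define $\{0,1\}$-valued functions of $(\mathbf p,i)$:
$$\chi_{x,x'}=[\min(v(\alpha-x),v(\alpha'-x'))=i],\quad\theta_y=[v(\beta-y)=i],\quad\theta'_z=[v(\gamma-z)=i].$$
Then $a_q(x,x')=\chi_{x,x'}e_{00}^q$, while $b_y$ and $c_z$ act on $w_i$ by $1+\theta_yN_1$ and $1+\theta'_zN_2$. So with $\delta_y=b_y-1$ and $\delta'_z=c_z-1$ in $F[H]$,
$$\delta_y\tau=\theta_yN_1\tau,\qquad\delta'_z\tau=\theta'_zN_2\tau\qquad(\tau\in\mathcal T).\tag{6}$$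
On $\mathcal T$ these operators all commute with each other, and $\delta_y\delta_{y'}=0=\delta'_z\delta'_{z'}$. Multiplicatively, $\delta_0u=bub^{-1}u^{-1}$ and $\delta'_0u=cuc^{-1}u^{-1}$.

**Definition 4 (the module $V$).** Put
$$a^b_q(x,x';y)=\chi_{x,x'}\theta_ye_{10}^q,\quad a_q^c(x,x';z)=\chi_{x,x'}\theta'_ze_{01}^q,\quad a_q^{bc}(x,x';y,z)=\chi_{x,x'}\theta_y\theta'_ze_{11}^q,$$
let $V_{00},V_{10},V_{01},V_{11}$ be the $F$-spans of all $a_q(\cdot)$, $a_q^b(\cdot)$, $a_q^c(\cdot)$, $a_q^{bc}(\cdot)$ respectively, and let $V$ be their sum.

Their values lie in different summands of $W$, so the sum is direct. By (6),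
$$\delta_ya_q(x,x')=a_q^b(x,x';y),\quad\delta'_za_q(x,x')=a_q^c(x,x';z),\quad\delta_ya_q^c(x,x';z)=a_q^{bc}(x,x';y,z)=\delta'_za_q^b(x,x';y),\tag{7}$$
while $\delta_y$ kills $V_{10},V_{11}$ and $\delta'_z$ kills $V_{01},V_{11}$. The element $t_1$ adds $1$ to $x$ and to $y$ (if present); $t_2$ adds $1$ to $x'$ and to $z$ (if present). So $V$ is an $F[H]$-submodule of $\mathcal T$. Also $V\subset G$: by (7) the spanning elements come from $a_q$ by conjugations and commutators in $G$, and over $F=\mathbb F_p$ a span is just a generated subgroup.

**Lemma 4.** The elements $a_q^{bc}(x,x';y,z)$ ($q\in Q$; $x,x',y,z\in\mathbb Z$) are linearly independent.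

*Proof.* The $e_{11}^q$ are independent, so it suffices to treat a finite relation $\sum_\omega k_\omega\chi_{X,X'}\theta_Y\theta'_Z=0$ over distinct $\omega=(X,X',Y,Z)$. Fix $\omega_0=(x,x',y,z)$ in the sum. As in Section 1, take $2^i$ larger than all $|x-X|,|x'-X'|,|y-Y|,|z-Z|$, and evaluate at level $i$ and $\mathbf p=(x+2^i,x'+2^i,y+2^i,z+2^i)$. For $\omega_0$ all the relevant valuations are $i$, so its term has value $k_{\omega_0}$. If $X\ne x$, then $v(x+2^i-X)=v(x-X)<i$, so the minimum defining $\chi_{X,X'}$ is less than $i$ and $\chi_{X,X'}=0$ there; similarly if $X'\ne x'$. If $Y\ne y$, then $v(y+2^i-Y)<i$ and $\theta_Y=0$; similarly for $Z\ne z$. Only $k_{\omega_0}$ survives, so $k_{\omega_0}=0$. $\square$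

**Lemma 5.** Let $r_1,\dots,r_k\in V$, let $R$ be the $F[H]$-submodule they generate, and let $P=\langle t_1,t_2,b,c,r_1,\dots,r_k\rangle$. Then $P\cap\mathcal T=R$. Moreover, $R$ is spanned over $F$ by the elements $t\,d\,r_\iota$ with $t\in T$ and $d\in\{1,\delta_y,\delta'_z,\delta_y\delta'_z:y,z\in\mathbb Z\}$.

*Proof.* **Step 1: the intersection.** This step turns membership in $P$ into membership in $R$. As $F=\mathbb F_p$, $R$ is the subgroup generated by the $H$-conjugates of the $r_\iota$. So $R\le P$, it is normalized by $H$, and $P=RH$. Let $u=\rho h\in\mathcal T$ with $\rho\in R$, $h\in H$. Since $R\le\mathcal T$, also $h\in\mathcal T$. The generators of $H$ act linearly on the fibers, so $h$ maps $(\mathbf p,0)$ to $(\mathbf p+k,0)$ for some fixed $k$. As an element of $\mathcal T$ it maps $(\mathbf p,0)$ to $(\mathbf p,\tau(\mathbf p))$. Hence $k=0$, $\tau=0$, $h=1$, and $u=\rho\in R$.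

**Step 2: the spanning set.** This step makes $R$ explicit. Let $B=\langle b_y,c_z:y,z\in\mathbb Z\rangle$. It is normalized by $T$ and contains $b,c$, so $H=TB$. On $V$, $b_y^{\pm1}$ acts as $1\pm\delta_y$ and $c_z^{\pm1}$ as $1\pm\delta'_z$. Since the $\delta$'s commute on $V$ and $\delta_y\delta_{y'}=0=\delta'_z\delta'_{z'}$, any product of such factors is a linear combination of $1,\delta_y,\delta'_z,\delta_y\delta'_z$. So each $hr_\iota$ lies in the stated span. Conversely, these operators lie in $F[H]$. $\square$

## 8. Laurent polynomials in $t+t^{-1}$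

**Lemma 6.** With $d=t+t^{-1}$, the elements $d^m$ and $d^mt$ ($m\ge0$) form an $F$-basis of $F[t^{\pm1}]$.

*Proof.* Order the exponents as $0,1,-1,2,-2,\dots$. The element $d^m$ has exponents in $[-m,m]$; the last one in this order is $-m$, and its coefficient is $1$. The element $d^mt$ has exponents in $[-m+1,m+1]$; the last one is $m+1$, with coefficient $1$. So the family $1,t,d,dt,d^2,d^2t,\dots$ has last exponents $0,1,-1,2,-2,3,\dots$, each integer once and in order. It is unitriangular with respect to the monomial basis, hence a basis. $\square$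

For instance $t^{-1}=d-t$, $t^2=dt-1$, and $t^{-2}=d^2-dt-1$. Taking products in the two variables, with $d_i=t_i+t_i^{-1}$,
$$\{d_1^md_2^nt_1^\varepsilon t_2^{\varepsilon'}:m,n\ge0,\ \varepsilon,\varepsilon'\in\{0,1\}\}\tag{8}$$
is a basis of $F[T]$, and $\{d_2^nt_2^{\varepsilon'}\}$, $\{d_1^mt_1^\varepsilon\}$ are bases of $F[t_2^{\pm1}]$ and $F[t_1^{\pm1}]$. Multiplication by $d_1$ or $d_2$ maps the basis (8) injectively into itself, raising $m$ or $n$ by one and leaving $\varepsilon,\varepsilon'$ alone.

## 9. The machine inside the module

Write $a_q=a_q(0,0)$. Let $P$ and $R$ be as in Lemma 5 for the following finite list of elements of $V$: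

* for each $I_i(q;q')$: $\ a_q-d_ia_{q'}$;
* for each $J_i(q;q',q'')$: $\ d_ia_q-a_{q''}$, and moreover $\delta_0(a_q-a_{q'})$ if $i=1$, or $\delta'_0(a_q-a_{q'})$ if $i=2$.

The code of a configuration is
$$\zeta_q(m,n)=\delta_0\delta'_0\,d_1^md_2^n\,a_q\in V_{11}.$$
If $d_1^md_2^n=\sum f_{jk}t_1^jt_2^k$, then $\zeta_q(m,n)=\sum f_{jk}a_q^{bc}(j,k;0,0)$. A word representing $\zeta_q(m,n)$ is computable from $(q,m,n)$: $d_iu$ is $t_iut_i^{-1}\cdot t_i^{-1}ut_i$, and $\delta_0u$, $\delta_0'u$ are commutators with $b$ and $c$.

**Proposition 7.** $\zeta_q(m,n)-\zeta_{q_h}(0,0)\in P$ if and only if $(q,m,n)\sim(q_h,0,0)$.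

*Proof.* **Step 1: equivalent configurations have congruent codes.** This is the "if" direction. It suffices to show $\zeta_C-\zeta_{C'}\in R$ for each transition $C\to C'$; summing along a chain of transitions and reversed transitions then gives the claim, as $R\le P$.

* $I_1(q;q')$: applying $\delta_0\delta'_0d_1^md_2^n$ to $a_q-d_1a_{q'}$ gives $\zeta_q(m,n)-\zeta_{q'}(m+1,n)\in R$. For $I_2$, the same operator applied to $a_q-d_2a_{q'}$ gives $\zeta_q(m,n)-\zeta_{q'}(m,n+1)\in R$.
* $J_1(q;q',q'')$, counter $1$ equal to $m+1$: applying $\delta_0\delta_0'd_1^md_2^n$ to $d_1a_q-a_{q''}$ gives $\zeta_q(m+1,n)-\zeta_{q''}(m,n)\in R$.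
* $J_1(q;q',q'')$, counter $1$ equal to $0$: apply $\delta'_0d_2^n$ to $\delta_0(a_q-a_{q'})$. Since $t_2=s_2s_4$ commutes with $b$, $d_2$ commutes with $\delta_0$, and we get $\zeta_q(0,n)-\zeta_{q'}(0,n)\in R$.
* $J_2(q;q',q'')$: applying $\delta_0\delta'_0d_1^md_2^n$ to $d_2a_q-a_{q''}$ gives $\zeta_q(m,n+1)-\zeta_{q''}(m,n)\in R$. Since $t_1=s_1s_3$ commutes with $c$, applying $\delta_0d_1^m$ to $\delta'_0(a_q-a_{q'})$ gives $\zeta_q(m,0)-\zeta_{q'}(m,0)\in R$.

The branch for counter value $0$ is not available at other values in this way: $t_1$ does not commute with $\delta_0$, as $t_1\delta_0=\delta_1t_1$. That nothing else leaks is the content of the remaining steps.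

**Step 2: what a separating functional must satisfy.** For the converse we look for a linear $\varphi:V\to F$ that vanishes on $R$ and distinguishes two codes; this step reduces the search to functionals on $F[T]$. Let $\varphi$ be zero on $V_{00},V_{10},V_{01}$, and on $V_{11}$ let
$$\varphi(a_q^{bc}(x,x';y,z))=\psi_q(t_1^{x-y}t_2^{x'-z}),$$
where $\psi_q:F[T]\to F$ ($q\in Q$) are linear functionals still to be chosen. This is well defined by Lemma 4. It is $T$-invariant, because $T$ preserves each $V_{ij}$ and the numbers $x-y$, $x'-z$. For $g\in F[T]$,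
$$\varphi(\delta_y\delta'_z\,g\,a_q)=\psi_q(t_1^{-y}t_2^{-z}g),\tag{9}$$
since for $g=t_1^jt_2^k$ the argument on the left is $a_q^{bc}(j,k;y,z)$.

By Lemma 5 and $T$-invariance, $\varphi(R)=0$ holds as soon as $\varphi(dr)=0$ for each listed $r$ and each $d\in\{1,\delta_y,\delta'_z,\delta_y\delta'_z\}$. If $r\in V_{00}$, then $r,\delta_yr,\delta'_zr$ lie in $V_{00},V_{10},V_{01}$, so only $d=\delta_y\delta'_z$ matters, and (9) applies. If $r=\delta_0(a_q-a_{q'})=a_q^b(0,0;0)-a_{q'}^b(0,0;0)\in V_{10}$, then $\varphi(r)=0$, $\delta_yr=0$, $\delta_y\delta'_zr=0$, and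
$$\varphi(\delta'_zr)=\varphi\bigl(a_q^{bc}(0,0;0,z)-a_{q'}^{bc}(0,0;0,z)\bigr)=\psi_q(t_2^{-z})-\psi_{q'}(t_2^{-z}).$$
Similarly, for $r=\delta'_0(a_q-a_{q'})$ only $\varphi(\delta_yr)=\psi_q(t_1^{-y})-\psi_{q'}(t_1^{-y})$ remains. So $\varphi(R)=0$ follows from these conditions:
$$\psi_q(g)=\psi_{q'}(d_ig)\ \text{ for all }g\in F[T],\ \text{for each }I_i(q;q');\tag{10}$$
$$\psi_q(d_ig)=\psi_{q''}(g)\ \text{ for all }g\in F[T],\ \text{for each }J_i(q;q',q'');\tag{11}$$
$$\psi_q=\psi_{q'}\ \text{ on }F[t_2^{\pm1}]\text{ for each }J_1(q;q',q''),\quad\text{on }F[t_1^{\pm1}]\text{ for each }J_2(q;q',q'').\tag{12}$$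

**Step 3: solving the conditions.** This step chooses the $\psi_q$. Suppose $C=(q_*,m_*,n_*)\not\sim(q_h,0,0)$, and let $f:Q\times\mathbb N^2\to\{0,1\}\subset F$ be the indicator function of the $\sim$-class of $C$. On the basis (8) set
$$\psi_q(d_1^md_2^nt_1^\varepsilon t_2^{\varepsilon'})=\begin{cases}f(q,m,n)&\varepsilon=\varepsilon'=0,\\0&\text{otherwise.}\end{cases}$$
Conditions (10) and (11) are linear in $g$, so we check them on basis elements $g=d_1^md_2^nt_1^\varepsilon t_2^{\varepsilon'}$. If $(\varepsilon,\varepsilon')\ne(0,0)$, all values are $0$. If $\varepsilon=\varepsilon'=0$: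

* (10) for $i=1$ reads $f(q,m,n)=f(q',m+1,n)$, true because $(q,m,n)\to(q',m+1,n)$; for $i=2$ it reads $f(q,m,n)=f(q',m,n+1)$, true because $(q,m,n)\to(q',m,n+1)$.
* (11) for $i=1$ reads $f(q,m+1,n)=f(q'',m,n)$, true because $(q,m+1,n)\to(q'',m,n)$; for $i=2$ it reads $f(q,m,n+1)=f(q'',m,n)$, true because $(q,m,n+1)\to(q'',m,n)$.

For (12) and $J_1$, use the basis $\{d_2^nt_2^{\varepsilon'}\}$ of $F[t_2^{\pm1}]$: on $d_2^n$ the values are $f(q,0,n)=f(q',0,n)$, equal because $(q,0,n)\to(q',0,n)$; on $d_2^nt_2$ both vanish. For $J_2$, use $\{d_1^mt_1^\varepsilon\}$: on $d_1^m$ the values are $f(q,m,0)=f(q',m,0)$, equal because $(q,m,0)\to(q',m,0)$; on $d_1^mt_1$ both vanish. Hence $\varphi(R)=0$.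

**Step 4: separation.** This step finishes the "only if" direction. By (9) with $y=z=0$, $\varphi(\zeta_q(m,n))=\psi_q(d_1^md_2^n)=f(q,m,n)$. Therefore
$$\varphi\bigl(\zeta_{q_*}(m_*,n_*)-\zeta_{q_h}(0,0)\bigr)=1-0\ne0 .$$
So this element lies in $V\subset\mathcal T$ but not in $R=P\cap\mathcal T$, and hence not in $P$. $\square$

*The toy machine once more.* For $\mathcal D$ (whose states and instructions are of the kind used in Proposition 7), the conditions for $J_1(q_0;q_1,q_2)$ and $I_1(q_2;q_h)$ say $\psi_{q_0}(d_1g)=\psi_{q_2}(g)=\psi_{q_h}(d_1g)$. So $\psi_{q_0}$ and $\psi_{q_h}$ must agree on $d_1F[T]$. This ideal does not contain $1$, so the values $\psi_{q_0}(1)=1$ and $\psi_{q_h}(1)=0$ are still allowed. With $t_1$ in place of $d_1$ they would have to agree on $t_1F[T]=F[T]$; this is obstruction (B), seen from the dual side.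

## 10. Completeness and derived length

We assemble Theorems 1 and 2 for the machine $\mathcal M$ of Section 3. The prime $p$ was arbitrary throughout.

**Step 1: the reduction.** This step proves undecidability. By Section 3, $n\in E$ iff $(q_0,2^n,0)$ reaches $(q_h,0,0)$; by (2) and Proposition 7 this holds iff
$$\zeta_{q_0}(2^n,0)-\zeta_{q_h}(0,0)\in P,$$
and a word for this element is computable from $n$. So $E$ many-one reduces to membership in the fixed finitely generated subgroup $P$ of $G$, which is finitely generated by construction and contracting by Proposition 3. The conjecture is disproved.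

**Step 2: completeness, and Theorem 2(i).** This step bounds the complexity from above. In any finitely generated group with solvable word problem, hence in any finitely generated contracting group, membership in a finitely generated subgroup is recursively enumerable: enumerate all products of the given generators and their inverses, and compare each with $w$. So membership in $P$ is $\Sigma^0_1$, and as $E$ is $\Sigma^0_1$-complete, so is membership in $P$. No finitely generated contracting group can have a membership problem of higher many-one complexity.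

**Step 3: the structure of $\Lambda$.** This step proves the second half of Theorem 1. We have $G/\Lambda\cong\mathbb Z^4$. By (5), $\Lambda$ is generated by the conjugates $s^\kappa\ell s^{-\kappa}$ of lamps. Each of these acts on every $w_i$ by the identity, by $1+N_1$ or $1+N_2$, or by a translation. So $\Lambda$ embeds in a Cartesian power of the finite group
$$U=W\rtimes\langle1+N_1,1+N_2\rangle .$$
The group $\langle1+N_1,1+N_2\rangle$ is abelian, since $N_1N_2=N_2N_1$, and $(1+N_i)^p=1+pN_i=1$ because $N_i^2=0$ and the characteristic is $p$. So it is an elementary abelian $p$-group, and $U$ is a finite metabelian $p$-group. Let $I$ be the span of $N_1,N_2,N_1N_2$, an ideal in the algebra generated by $1,N_1,N_2$. Then $I^2$ is contained in the span of $N_1N_2$, and $I^3=0$. Modulo $IW$ the maps $1+N_i$ act trivially on $W$, so $U/IW$ is abelian and $\gamma_2(U)\subseteq IW$. For $u\in U$ with linear part $D$ and for $v\in W$, the commutator of $u$ and $v$ is $Dv-v\in Iv$. Hence $\gamma_3(U)\subseteq I^2W$ and $\gamma_4(U)\subseteq I^3W=0$. These properties pass to Cartesian powers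 and subgroups: $\Lambda$ is a metabelian $p$-group, of finite exponent (dividing $|U|$), of nilpotency class at most $3$. Finally $G'\le\Lambda$, so $G'''\le\Lambda''=1$.

**Step 4: Theorem 2(ii).** This step shows that $3$ is optimal. By Romanovskii's theorem, finitely generated metabelian groups have solvable membership problem. So $G$ is not metabelian and has derived length exactly $3$; and $3$ is the minimal derived length of a solvable finitely generated contracting group with unsolvable membership problem. $\blacksquare$

**Remark.** That $G''\ne1$ can also be seen directly. The commutators $h=s_3bs_3^{-1}b^{-1}=b_1b_0^{-1}$ and $\tau=s_1a_qs_1^{-1}a_q^{-1}=a_q(1,0)-a_q(0,0)$ lie in $G'$. On $V$ the element $h$ acts as $(1+\delta_1)(1-\delta_0)=1+\delta_1-\delta_0$, so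
$$h\tau h^{-1}\tau^{-1}=(\delta_1-\delta_0)\tau=a_q^b(1,0;1)-a_q^b(0,0;1)-a_q^b(1,0;0)+a_q^b(0,0;0)\in G''.$$
Applying $\delta'_0$ gives a combination, with coefficients $\pm1$, of four distinct elements from Lemma 4, which is nonzero; hence the element itself is nontrivial.
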